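# Families of subspaces avoiding one intersection dimension

## 1. Families in which any two members meet

Throughout, $K$ is a finite field with $q$ elements and $V$ is an $n$-dimensional vector space over $K$. An $r$-space is an $r$-dimensional subspace, and a point is a $1$-space. Write $[r]=\frac{q^r-1}{q-1}$ for the number of points of an $r$-space; note $[r]\le q^r-1$, $[0]=0$ and $[r]=1+q[r-1]$ for $r\ge 1$. The number of $t$-spaces in an $m$-space is the Gaussian binomial coefficient
$$\binom{m}{t}=\prod_{0\le i<t}\frac{q^{m-i}-1}{q^{t-i}-1}.$$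

Consider first a family $\mathcal F$ of $k$-spaces of $V$ in which any two members meet in more than the zero space. How large can it be? All $k$-spaces through one point form such a family, with $\binom{n-1}{k-1}$ members. When $n$ is large compared with $k$, it is easy to show that this is best.

**Proposition 0.** Let $k\ge 2$ and $n\ge 3k$. If $\dim(F\cap F')\ne 0$ for all distinct $F,F'\in\mathcal F$, then $|\mathcal F|\le\binom{n-1}{k-1}$, with equality only for the family of all $k$-spaces through a fixed point.

*Proof.* If all members share a point, the bound and the equality case are clear. Otherwise $\mathcal F\neq\emptyset$ and no point lies in all members. Fix $F_0\in\mathcal F$. Every member contains one of the $[k]$ points of $F_0$. For each point $P$ of $F_0$ there is a member $F_P$ not containing $P$, and every member containing $P$ meets $F_P$, so it contains one of the at most $[k]$ two-spaces $P+P'$ with $P'$ a point of $F_P$. A given $2$-space lies in $\binom{n-2}{k-2}$ $k$-spaces. Hence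
$$|\mathcal F|\le[k]^2\binom{n-2}{k-2}<q^{2k}\binom{n-2}{k-2}\le q^{n-k}\binom{n-2}{k-2}\le\frac{q^{n-1}-1}{q^{k-1}-1}\binom{n-2}{k-2}=\binom{n-1}{k-1}.\qquad\blacksquare$$

The hypothesis forbids the intersection dimension $0$. Now forbid the dimension $l$ instead, for some fixed $l\ge0$, and allow all others, both larger and smaller. What changes?

## 2. Forbidding an arbitrary dimension $l$

The following was posed in "Intersection Theorems for Vector Spaces" (http://www.math.ucsd.edu/~fan/ron/papers/85_08_vector_spaces.pdf).

**Conjecture.** Suppose $\mathcal F$ is a family of distinct $k$-dimensional subspaces of $V$ with $\dim(F\cap F')\ne l$ for all distinct $F,F'\in\mathcal F$. If $k\ge 2l+2$ and $n>n_0(k)$, for a suitable threshold depending only on $k$, then $|\mathcal F|\le\binom{n-l-1}{k-l-1}$.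

The candidate extremal family consists of all $k$-spaces containing a fixed $(l+1)$-space $D$: two of them meet in dimension at least $l+1$, and there are exactly $\binom{n-l-1}{k-l-1}$ of them. We shall prove the conjecture, with a threshold that does not depend on $q$, and show that the range of $k$ is right.

**Theorem 1.** Let $l\ge0$, $k\ge2l+2$, $n\ge 11k^5$, and let $q$ be any prime power. If $\mathcal F$ is a family of $k$-subspaces of $V=K^n$ with $\dim(F\cap F')\ne l$ for all distinct $F,F'\in\mathcal F$, then $|\mathcal F|\le\binom{n-l-1}{k-l-1}$. Equality holds if and only if $\mathcal F=\{F:F\supseteq D\}$ for some $(l+1)$-dimensional $D$.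

**Theorem 2.** Let $1\le l<k\le 2l+1$. For every $q$ and every $n\ge4l+4$ there is a family of $k$-subspaces of $K^n$, no two distinct members meeting in dimension exactly $l$, with more than $\binom{n-l-1}{k-l-1}$ members.

So for $1\le l<k$ the bound holds for all large $n$ if and only if $k\ge 2l+2$. For $l=0$ the bound also holds when $k=1$: two distinct points meet in $0$, so $|\mathcal F|\le1=\binom{n-1}{0}$.

Let us try $l=1$ by hand. Let $n-r\ge r$, let $\Omega$ be the field with $q^{n-r}$ elements, let $X\le\Omega$ be an $r$-dimensional $K$-subspace, and let $V=X\oplus\Omega$. For $\alpha\in\Omega$ put $S_\alpha=\{(x,\alpha x):x\in X\}$. If $(x,\alpha x)=(x,\alpha'x)$ with $\alpha\neq\alpha'$, then $x=0$. So we have $q^{n-r}$ $r$-spaces, any two of them meeting in $0$.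

For $k=2$ the claimed bound is $1$, and two $2$-spaces with trivial intersection already beat it. For $k=3$ the bound is $[n-2]<q^{n-2}$. Take $r=4$, $n\ge8$, and all $3$-spaces inside all the $S_\alpha$. Two in the same $S_\alpha$ meet in dimension $2$, two in different ones meet in dimension $0$, and there are $q^{n-4}[4]>q^{n-1}$ of them. So $k=3$ fails too. For $k=4$ take $r=5$, $n\ge 10$, and all $4$-spaces inside all the $S_\alpha$. Dimensions of intersections are now $3$ and $0$, and the family has $q^{n-5}[5]<q^{n}$ members, while the bound is $\binom{n-2}{2}\ge q^{2(n-4)}$ by (1) below. There is no contradiction here, but this family shows exactly where the proof of Proposition 0 stops. That proof began with a set of $[k]$ points meeting every member. Here each point lies in at most one $S_\alpha$, so any set of fewer than $q^{n-5}$ points misses some $S_\alpha$ entirely, together with all members inside it. A member $F'$ with $\dim (F'\cap F_0)<l$ is simply not controlled by $F_0$. The family may split into many clusters that are far apart, and one must show that the clusters together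 cannot beat a single full one. For $k\le 2l+1$ they do beat it, so the condition $k\ge 2l+2$ has to enter.

We collect the counting facts used from now on. Let $\beta_r=\prod_{i<r}(q^r-q^i)\le q^{r^2}$ be the number of ordered bases of $K^r$. Counting ordered bases gives, for $0\le r\le n$,
$$\binom nr=\frac{1}{\beta_r}\prod_{i<r}(q^n-q^i),\qquad q^{r(n-r)}\le\binom nr\le q^{nr}.\tag{1}$$
For the inequalities, note that each factor $\frac{q^{n-i}-1}{q^{r-i}-1}$ is at least $q^{n-r}$ and at most $q^n$. The number of $r$-spaces of an $n$-space containing a given $t$-space is $\binom{n-t}{r-t}\le q^{n(r-t)}$. A $d$-space has at most $q^{d^2}$ subspaces, since each is spanned by some $d$-tuple of vectors. For a family $\mathcal H$ and a subspace $X$ put $\mathcal H[X]=\{F\in\mathcal H:F\supseteq X\}$. Finally, the modular law says that $(D+L)\cap B=L+(D\cap B)$ whenever $L\subseteq B$.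

## 3. Graphs of linearized polynomials and the range of $k$

Here we prove Theorem 2 by replacing $\alpha x$ with polynomials having $l$ free coefficients.

**Step 1 (many $r$-spaces with small intersections).** Let $1\le l\le r$ and $N=n-r\ge r$. Let $\Omega$ be the field with $q^N$ elements, $X\le\Omega$ an $r$-dimensional $K$-subspace, $V=X\oplus\Omega$. For $\alpha=(\alpha_0,\dots,\alpha_{l-1})\in\Omega^l$ let $p_\alpha(x)=\sum_{i<l}\alpha_ix^{q^i}$, a $K$-linear map on $\Omega$, and let $S_\alpha=\{(x,p_\alpha(x)):x\in X\}$, an $r$-space. For $\alpha\ne\alpha'$ the space $S_\alpha\cap S_{\alpha'}$ is isomorphic to the kernel on $X$ of $p_\alpha-p_{\alpha'}$. This is a nonzero polynomial of degree at most $q^{l-1}$, so it has at most $q^{l-1}$ roots, and the kernel has dimension at most $l-1$. We obtain $q^{l(n-r)}$ distinct $r$-spaces pairwise meeting in dimension at most $l-1$.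

**Step 2 (an upper bound for the Gaussian binomial).** For $0\le t\le M$,
$$\binom Mt=q^{t(M-t)}\prod_{i<t}\frac{1-q^{-(M-i)}}{1-q^{-(t-i)}}\le\frac{q^{t(M-t)}}{\prod_{j=1}^t(1-q^{-j})}<4q^{t(M-t)},$$
because $\prod_{j=1}^t(1-q^{-j})\ge\frac12\cdot\frac34\cdot\bigl(1-\sum_{j\ge3}2^{-j}\bigr)=\frac9{32}>\frac14$.

**Step 3 ($l<k\le2l$).** Take $r=k$; the conditions hold since $n-k\ge 4l+4-2l\ge k$. The spaces $S_\alpha$ form a family of $q^{l(n-k)}$ $k$-spaces. Since $k-l-1\le l-1$ and $n-k\ge2$,
$$\binom{n-l-1}{k-l-1}<4q^{(k-l-1)(n-k)}\le4q^{(l-1)(n-k)}\le q^{l(n-k)}.$$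

**Step 4 ($k=2l+1$).** Take $r=2l+2$, so $n-r\ge 2l+2=r$, and all $k$-subspaces of all the $S_\alpha$. Two distinct ones in the same $S_\alpha$ are hyperplanes of it and meet in dimension $2l\ne l$. Two from different $S_\alpha$ meet in dimension at most $l-1<k$, so in particular they are distinct. The family has
$$q^{l(n-2l-2)}[2l+2]>q^{l(n-2l-2)+2l+1}=q^{l+1}q^{l(n-2l-1)}\ge4q^{l(n-2l-1)}>\binom{n-l-1}{l}$$
members, and $l=k-l-1$. This proves Theorem 2. $\blacksquare$

## 4. Counting complements, and a factor that must not be lost

From here on $k\ge2l+2$. Put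
$$m=k-l-1\ (\ge l+1),\qquad E=q^{(l+1)m},\qquad f=\binom{n-l-1}{m}.$$
So $f$ is the bound to be proved. A first plan is to attach to each member $F$ an $m$-subspace contained in no other member. This gives $|\mathcal F|\le\binom nm$, and we now see how far that is from $f$.

Let $D$ be an $(l+1)$-subspace of a $k$-space $F$. The number of $m$-tuples of vectors of $F$ independent modulo $D$ is
$$\prod_{i<m}(q^k-q^{l+1+i})=q^{(l+1)m}\prod_{i<m}(q^m-q^i)=E\beta_m.\tag{2}$$
Each complement of $D$ in $F$ accounts for $\beta_m$ of these, so $D$ has exactly $E$ complements in $F$. Put $\kappa=\prod_{i<m}(1-q^{i+l+1-n})$. By (1), $f\beta_m=\prod_{i<m}(q^{n-l-1}-q^i)$; multiplying each factor by $q^{l+1}$,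
$$Ef=\frac{\kappa q^{nm}}{\beta_m},\qquad \binom nm\le\frac{q^{nm}}{\beta_m}=\frac{Ef}{\kappa}.\tag{3}$$
Since $\kappa$ is close to $1$ for large $n$, the first plan loses a factor of about $E$. In the extremal family each $F\supseteq D$ owns all its $E$ complements of $D$, and these use up nearly all $m$-spaces of $V$. So the plan has to be sharpened with no loss: almost every member must own at least $E$ $m$-spaces. The next two sections prove the linear algebra for this. They start from a description of the wanted ownership by a family of subspaces of $F$.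

**Definition (own subspace).** Let $B$ be a $b$-space and $I$ a (possibly empty) set of proper subspaces of $B$ closed under intersection. A subspace of $B$ is *own* (with respect to $I$) if it is contained in no member of $I$.

For instance, let $D\le F$ be as above and $I=\{A:D\subseteq A\subsetneq F\}$. Then $X\le F$ is own exactly when $X+D=F$. No own space has dimension less than $m$, and the own $m$-spaces are the $E$ complements of $D$. Note that $I$ has no member of dimension $l$. The claim will be that, among all intersection-closed $I$ without a member of dimension $l$, this one has the fewest own $m$-spaces. As a first check let $b=2$, $l=0$: two different points in $I$ would intersect in $0$, which is forbidden, and $0\notin I$, so $I$ contains at most one point. Hence at least $q+1-1=q$ points are own, with equality when $I$ consists of one point $D$.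

## 5. Families of subspaces whose sums avoid one dimension

Dually, intersections become sums, and $I$ becomes a family of nonzero subspaces closed under sums and avoiding the dimension $b-l$. To build the dual of an own space, vector by vector, we must know how many directions leave a given space $U$ in a forbidden way. That is the content of the key lemma.

**Lemma 3.** Let $A$ be a finite-dimensional space over $K$, $y\ge1$, and $U\le A$ with $\dim U\le y-1$. Let $\mathcal Q$ be a family of subspaces of $A$ such that each $Q\in\mathcal Q$ satisfies $Q\not\subseteq U$ and $\dim(Q\cap U)=\dim Q-1$, and such that no sum of a nonempty subfamily has dimension $y$. Then the number of distinct points $(Q+U)/U$ of $A/U$, $Q\in\mathcal Q$, is at most $[y-1]$.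

The sensible first attempt is to add spaces $Q$ with independent images in $A/U$ one at a time and argue that the sum must hit dimension $y$. If every $Q$ is a point this works: $y$ independent points have a sum of dimension $y$, so all points lie in a $(y-1)$-space and there are at most $[y-1]$. In general the dimension may jump over $y$. Take $y=3$ and $\dim U=2$. Then each $Q$ is a point, or a $2$-space meeting $U$ in a point $E_Q$ (it cannot have dimension $3$). Two $2$-spaces with different images and the same $E_Q$ have a sum of dimension $3$, which is excluded; but with different $E_Q$ the sum contains $U$ and has dimension $4$, and no sum will ever have dimension $3$. So one $2$-space for each of the $q+1$ points of $U$ is allowed, with arbitrary distinct images in $A/U$, and these images may even be independent. The bound $[2]=q+1$ holds, but not because the images lie in a small space. What counts here is the number of possible $E_Q\subseteq U$. The proof turns this into an average over the hyperplanes of $U$.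

*Proof.* We use induction on $y$.

**Step 1 (normalization).** Keep one $Q$ for each point of $A/U$; the hypotheses survive, and now $|\mathcal Q|$ is the number to be bounded. Next, replacing $A,U$ by $A\oplus Z,U\oplus Z$ changes neither the hypotheses on the $Q\subseteq A$, since $Q\cap(U\oplus Z)=Q\cap U$, nor the number of points. So assume $u:=\dim U=y-1$. Put $E_Q=Q\cap U$. Since $\dim Q=1+\dim E_Q\ne y=u+1$, we have $E_Q\ne U$, so $c_Q:=u-\dim E_Q\ge1$. If $y=1$ then $U=0$, and $E_Q\neq U$ is impossible, so $\mathcal Q=\emptyset$ and the lemma holds. Let $y\ge2$.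

**Step 2 (localizing at a hyperplane of $U$).** For a hyperplane $H$ of $U$ let $\mathcal Q_H=\{Q\in\mathcal Q:E_Q\subseteq H\}$. Each $Q$ lies in exactly $[c_Q]$ of the $\mathcal Q_H$, since the hyperplanes of $U$ containing $E_Q$ correspond to the hyperplanes of the $c_Q$-space $U/E_Q$. We claim:
$$\text{if }Q_0\in\mathcal Q_H,\text{ then }|\mathcal Q_H|\le[c_{Q_0}].\tag{4}$$
To prove this we factor out $Q_0$. Let $e_0=\dim E_{Q_0}$, $c_0=c_{Q_0}=u-e_0$,
$$A_1=A/Q_0,\qquad U_1=(H+Q_0)/Q_0,\qquad y_1=y-\dim Q_0=(u+1)-(e_0+1)=c_0 .$$
Then $1\le y_1<y$. We have $H\cap Q_0=E_{Q_0}$, since $H\cap Q_0\subseteq U\cap Q_0=E_{Q_0}\subseteq H$. Hence $\dim U_1=u-1-e_0=y_1-1$.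

Let $Q\in\mathcal Q_H\setminus\{Q_0\}$ and write $Q=E_Q+\langle a\rangle$ with $a\notin U$. As $Q$ and $Q_0$ give different points of $A/U$, we have $a\notin U+Q_0$. Now $Q+Q_0=(E_Q+Q_0)+\langle a\rangle$, where $E_Q+Q_0\subseteq H+Q_0$ and $a\notin H+Q_0$. Therefore $(Q+Q_0)\cap(H+Q_0)=E_Q+Q_0$, of codimension $1$ in $Q+Q_0$. So $Q_1:=(Q+Q_0)/Q_0$ satisfies $Q_1\not\subseteq U_1$ and $\dim(Q_1\cap U_1)=\dim Q_1-1$. A nonempty sum of such spaces $Q_1$ has dimension $\dim(Q_0+\sum Q)-\dim Q_0\ne y-\dim Q_0=y_1$.

By induction the $Q_1$ give at most $[y_1-1]=[c_0-1]$ points of $A_1/U_1=A/(H+Q_0)$. Pass to the further quotient $A/(U+Q_0)$; the images are nonzero because $a\notin U+Q_0$, so they are at most $[c_0-1]$ points there. Let $p_0=(U+Q_0)/U$, a point of $A/U$, so that $A/(U+Q_0)=(A/U)/p_0$. Over a given point of $(A/U)/p_0$ lies a $2$-space containing $p_0$, which has $q$ points other than $p_0$. The $Q\in\mathcal Q_H\setminus\{Q_0\}$ have distinct images in $A/U$, all different from $p_0$, so $|\mathcal Q_H|\le1+q[c_0-1]=[c_0]$. This is (4).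

**Step 3 (averaging).** By (4), $\frac1{[c_Q]}\le\frac1{|\mathcal Q_H|}$ whenever $Q\in\mathcal Q_H$. Hence
$$|\mathcal Q|=\sum_Q\sum_{H\supseteq E_Q}\frac1{[c_Q]}\le\sum_{H:\,\mathcal Q_H\ne\emptyset}\ \sum_{Q\in\mathcal Q_H}\frac1{|\mathcal Q_H|}\le[u]=[y-1],$$
since $U$ has $[u]$ hyperplanes. $\blacksquare$

## 6. The minimum number of own subspaces

**Lemma 4.** Let $B$ be a $b$-space and $I$ a set of proper subspaces of $B$ closed under intersection. Suppose $0\le l<b$ and no member of $I$ has dimension $l$.

(a) If $b\ge2l+1$, the number $e$ of own $(b-l-1)$-spaces satisfies $e\ge q^{(l+1)(b-l-1)}$.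

(b) There is an own subspace of dimension $\max(b-l-1,l)$.

(c) If $b\ge2l+1$ and $e=q^{(l+1)(b-l-1)}$, then there is an $(l+1)$-space $D\le B$ such that all hyperplanes of $B$ containing $D$ belong to $I$.

*Proof.* **Step 1 (dualizing).** For $M\le B$ let $M^\perp\le B^*$ be its annihilator. The map $M\mapsto M^\perp$ is an inclusion-reversing bijection with $\dim M^\perp=b-\dim M$ and $(M\cap M')^\perp=M^\perp+M'^\perp$. Let $J=\{M^\perp:M\in I\}$. Its members are nonzero, $J$ is closed under sums, and no member has dimension $y:=b-l\ge1$. Call $N\le B^*$ *free* if it contains no member of $J$. Then $X$ is own if and only if $X^\perp$ is free. The zero space is free.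

**Step 2 (counting free spaces vector by vector).** Let $N$ be free with $\dim N=i-1\le y-1$. If $v\notin N$ and $N+\langle v\rangle$ is not free, choose $Q\in J$ with $Q\subseteq N+\langle v\rangle$. As $N$ is free, $Q\not\subseteq N$; hence $\dim(Q\cap N)=\dim Q-1$ and $(Q+N)/N=(N+\langle v\rangle)/N$. Sums of the chosen $Q$ lie in $J$ and so do not have dimension $y$. By Lemma 3 with $A=B^*$, $U=N$, at most $[y-1]$ points $(N+\langle v\rangle)/N$ arise. Each comes from $q^{i-1}(q-1)$ vectors $v$. So the number of vectors $v$ with "$v\in N$ or $N+\langle v\rangle$ not free" is at most $q^{i-1}\bigl(1+(q-1)[y-1]\bigr)=q^{y+i-2}$. Choosing $v_1,\dots,v_t$ in turn and dividing by the number of ordered bases of a $t$-space, we get for $t\le y$, if all factors below are positive,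
$$\#\{\text{free }t\text{-spaces}\}\ \ge\ \prod_{i=1}^t\frac{q^b-q^{y+i-2}}{q^t-q^{i-1}}.\tag{5}$$

**Step 3 (parts (a) and (b)).** For (a) take $t=l+1$, which is at most $y=b-l$ since $b\ge2l+1$. Here $q^b-q^{b-l+i-2}=q^{b-l-1}(q^{l+1}-q^{i-1})$, so the right side of (5) equals $q^{(l+1)(b-l-1)}$. Free $(l+1)$-spaces correspond to own $(b-l-1)$-spaces. For (b), if $b\ge2l+1$ then $\max(b-l-1,l)=b-l-1$ and (a) applies. If $l+1\le b\le2l$, the maximum is $l$; take $t=y=b-l$. The largest exponent in (5) is $2y-2=2b-2l-2<b$, so all factors are positive, and a free $(b-l)$-space exists. Its annihilator in $B$ is an own $l$-space.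

**Step 4 (part (c)).** Let $h$ be the number of hyperplanes of $B$ in $I$, that is, of points in $J$. A vector $v_1\neq 0$ spans a free space exactly when $\langle v_1\rangle\notin J$, so the number of admissible $v_1$ is exactly $q^b-1-(q-1)h$. If $h<[y-1]$, this exceeds $q^b-1-(q-1)[y-1]=q^b-q^{y-1}$, the first factor used in (5); since the other factors are positive, (5) with $t=l+1$ becomes strict, contrary to the assumption on $e$. So $h\ge[y-1]$. On the other hand $y$ independent points of $J$ would have a sum of dimension $y$ in $J$. Hence the points of $J$ span a space $R$ of dimension at most $y-1$, which has at most $[y-1]$ points. So $\dim R=y-1$ and all points of $R$ are in $J$. Let $D$ be the subspace of $B$ with $D^\perp=R$; then $\dim D=b-(y-1)=l+1$, and the hyperplanes of $B$ containing $D$ are those whose annihilators are points of $R$. They all belong to $I$. $\blacksquare$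

## 7. Heavy extensions and the sets $I(F)$

Now let $\mathcal H\ne\emptyset$ be a family of $k$-spaces of an $n$-space, no two distinct members meeting in dimension $l$, where $0\le l<k$. (The condition $k\ge2l+2$ is not needed in this section.) We want a set $I(F)$ of proper subspaces of $F$ to which Lemma 4 applies. The mechanism is this. Suppose the members through $A\subsetneq F$ spread out so freely that for every $F'\in\mathcal H$ some $F''\in\mathcal H[A]$ meets $F'$ only in $A\cap F'$. Then $\dim(A\cap F')\ne l$: a condition on pairs of members has become a condition on $A$. It is natural to let $A$ be in $I(F)$ if no one-step enlargement of $A$ inside $F$ carries a large share of $\mathcal H[A]$. The difficulty is closure under intersection: a large share at $A\cap A'$ need not produce one at $A$. The remedy is to let the meaning of "large share" depend strongly on $\dim A$, and to discard a few members.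

Fix an integer $c\ge1$ (to be chosen later) and put
$$\rho=2k^2+k+c+1,\quad s_a=q^{\rho(a+1)}\ (0\le a<k),\quad\theta=q^{-k^2-c-1},\quad\Lambda(k,c)=q^{k^2(\rho+1)}.$$

**Definition (heavy, good, bad).** An *extension* of $A$ is a space $T\supset A$ with $\dim T=\dim A+1$. For $\dim A<k$ it is *heavy over $A$* if $|\mathcal H[T]|>|\mathcal H[A]|/s_{\dim A}$. Let $\mathcal S(A)$ be the set of $F\in\mathcal H[A]$ such that no $T\subseteq F$ is heavy over $A$. For $F\in\mathcal H$ let $I(F)=\{A\subsetneq F:F\in\mathcal S(A)\}$. Call $F$ *bad* if one of the following holds, and *good* otherwise: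

* (B1) there is $A\subsetneq F$ with $F\in\mathcal S(A)$ and $|\mathcal S(A)|<\theta|\mathcal H[A]|$;
* (B2) there are $C\subsetneq A\subsetneq F$ and $T\subseteq F$ heavy over $C$, $T\not\subseteq A$, such that the extension $A+T$ of $A$ is not heavy over $A$.

In (B2), $T\cap A=C$, so $A+T$ is indeed an extension of $A$. Words like "own in $F$" refer to $I(F)$.

For $\mathcal H[A]\neq\emptyset$ and $\dim A<k$, each $F\in\mathcal H[A]$ contains $[k-\dim A]$ extensions of $A$, so $\sum_T|\mathcal H[T]|=[k-\dim A]\,|\mathcal H[A]|$ over all extensions $T$ of $A$. Hence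
$$A\text{ has at most }s_{\dim A}\,q^k\text{ heavy extensions}.\tag{6}$$
If $\mathcal H[A]=\emptyset$, it has none.

*Example.* Let $\mathcal H$ consist of all $k$-spaces containing an $(l+1)$-space $D$, with $n\ge k+\rho k$. If $D\subseteq A$ and $T$ is an extension of $A$, then $|\mathcal H[T]|/|\mathcal H[A]|=\frac{q^{k-a}-1}{q^{n-a}-1}\le q^{k-n}\le q^{-\rho k}\le 1/s_a$ with $a=\dim A<k$, so nothing is heavy over $A$ and $\mathcal S(A)=\mathcal H[A]$. If $D\not\subseteq A$ and $F\in\mathcal H[A]$, then adding to $A$ a vector of $D\setminus A$ gives $T\subseteq F$ with $\mathcal H[T]=\mathcal H[A]\neq\emptyset$, which is heavy, so $F\notin\mathcal S(A)$. Thus $I(F)=\{A:D\subseteq A\subsetneq F\}$ for every $F$, the example of Section 4.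

**Proposition 5.**

(i) At most $q^{-c}|\mathcal H|$ members are bad.

(ii) If $F$ is good, $I(F)$ is closed under intersection.

(iii) If $F$ is good, $A\in I(F)$ and $\dim W\le k$, there is $F''\in\mathcal H[A]$ with $F''\cap W=A\cap W$.

(iv) If $F$ is good, $A\in I(F)$ and $F'\in\mathcal H$, then $\dim(A\cap F')\ne l$. In particular $\dim A\ne l$.

(v) For any subspace $U$, at most $\Lambda(k,c)$ good $F$ have $U$ as an own subspace.

*Proof.* **Part (i): few bad members.** Counting pairs $A\subsetneq F$ gives $\sum_{\dim A<k}|\mathcal H[A]|\le q^{k^2}|\mathcal H|$. For each $A$ with $|\mathcal S(A)|<\theta|\mathcal H[A]|$ at most $\theta|\mathcal H[A]|$ members are bad by (B1) through $A$; in total at most $\theta q^{k^2}|\mathcal H|=q^{-c-1}|\mathcal H|$. For (B2) fix $A$ with $\mathcal H[A]\neq\emptyset$ and $a=\dim A\ge1$. There are at most $q^{k^2}$ choices of $C\subsetneq A$, and for each at most $s_{\dim C}q^k\le s_{a-1}q^k$ choices of $T$ by (6). Each pair $(C,T)$ accounts for at most $|\mathcal H[A+T]|\le|\mathcal H[A]|/s_a$ members. Since $s_{a-1}/s_a=q^{-\rho}$, in total we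 get at most
$$q^{k^2+k-\rho}\sum_A|\mathcal H[A]|\le q^{2k^2+k-\rho}|\mathcal H|=q^{-c-1}|\mathcal H|.$$
Finally $2q^{-c-1}\le q^{-c}$.

**Part (ii): closure.** Let $A,A'\in I(F)$ and $C=A\cap A'$, and suppose some $T\subseteq F$ is heavy over $C$. Then $T$ is not contained in both $A$ and $A'$; say $T\not\subseteq A$. If $C=A$, this $T$ is heavy over $A$, contrary to $A\in I(F)$. If $C\subsetneq A$, then $A+T\subseteq F$ is not heavy over $A$ because $A\in I(F)$, so (B2) holds, contrary to $F$ being good. Hence $C\in I(F)$.

**Part (iii): spreading out.** Since $F\in\mathcal S(A)$ and (B1) fails, $\mathcal S(A)$ is nonempty and $|\mathcal S(A)|\ge\theta|\mathcal H[A]|$. A member $F''\in\mathcal S(A)$ violating the conclusion contains a point $P\subseteq W$, $P\not\subseteq A$. There are at most $[k]<q^k$ such points. For each $P$, no member of $\mathcal S(A)$ contains $A+P$ if $A+P$ is heavy over $A$. Otherwise at most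
$$\frac{|\mathcal H[A]|}{s_{\dim A}}\le\frac{|\mathcal S(A)|}{\theta s_0}=|\mathcal S(A)|q^{-k^2-k}$$
members do. Altogether fewer than $|\mathcal S(A)|$ members are excluded, and any remaining one will do.

**Part (iv): forbidden traces.** Apply (iii) with $W=F'$. The space $F''\cap F'=A\cap F'$ has dimension at most $\dim A<k$, so $F''\ne F'$, and therefore its dimension is not $l$. For the last statement take $F'=F$.

**Part (v): own subspaces determine few members.** If $U$ is own in $F$, then no $A$ with $U\subseteq A\subsetneq F$ is in $I(F)$, so each such $A$ has a heavy extension inside $F$. Hence there is a chain of heavy extensions from $U$ up to $F$. By (6) the number of chains of heavy extensions from $U$ to a $k$-space is at most $\prod_{a<k}s_aq^k=q^{\rho k(k+1)/2+k^2}\le\Lambda(k,c)$. $\blacksquare$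

## 8. Thin members, thick members and stars

We keep $\mathcal H$ and $c$, and assume again $k\ge2l+2$, with $m=k-l-1\ge l+1$ and $E=q^{(l+1)m}$. For good $F$, Proposition 5 (ii) and (iv) allow us to use Lemma 4 with $B=F$, $I=I(F)$, $b=k$. A space of $F$ containing an own space is own.

**Definition (thin, thick, star).** A good $F$ is *thin* if it has an own subspace of dimension $m-1$, and *thick* otherwise. So if $F$ is thick, every subspace of $F$ of dimension at most $m-1$ lies in a member of $I(F)$. By Lemma 4(a) every thick $F$ has at least $E$ own $m$-spaces. If it has exactly $E$, it is a *star*. By Lemma 4(c) there is then an $(l+1)$-space $D\le F$ such that all hyperplanes of $F$ containing $D$ are in $I(F)$. As $I(F)$ is closed under intersection, all $A$ with $D\subseteq A\subsetneq F$ are in $I(F)$. For each star $F$ fix one such $D=D(F)$.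

In the example of Section 7, every member is good. Indeed (B1) never holds. For (B2): if $T$ is heavy over $C$, then $T\subseteq C+D$, since otherwise, when $\mathcal H[T]\ne\emptyset$, the ratio $|\mathcal H[T]|/|\mathcal H[C]|$ equals the one for the extension $T+D$ of $C+D$, so it is at most $q^{k-n}\le1/s_{\dim C}$. Then $A+T\subseteq A+D$, so $\mathcal H[A+T]=\mathcal H[A]$ and $A+T$ is heavy over $A$. By Section 4 every member is a star.

Thin members will be few by Proposition 5(v), because there are too few $(m-1)$-spaces. Thick members do own their $m$-spaces, in the following strong sense.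

**Lemma 6.** If $F$ is thick and $U$ is an own $m$-space of $F$, then $\mathcal H[U]=\{F\}$.

*Proof.* Suppose $F\ne F'\in\mathcal H[U]$. Let $B=F\cap F'\supseteq U$ and $b=\dim B$, so $l+1\le m\le b\le k-1$. Let $I_B=\{A\cap F':A\in I(F)\}\setminus\{B\}$. Its members are proper subspaces of $B$. It is closed under intersection because $I(F)$ is, and it has no member of dimension $l$ by Proposition 5(iv). Lemma 4(b) gives $U'\le B$ contained in no member of $I_B$, with
$$\dim U'=\max(b-l-1,l)\le\max(k-l-2,\,l)=m-1,$$
where $l\le m-1$ is the condition $k\ge2l+2$. As $F$ is thick, $U'\subseteq A$ for some $A\in I(F)$. Then $U'\subseteq A\cap F'\subseteq B$, and the choice of $U'$ forces $A\cap F'=B$. So $A\supseteq B\supseteq U$, contradicting that $U$ is own. $\blacksquare$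

The next lemma says that stars with different centers $D$ are far apart.

**Lemma 7.** (S1) If $F$ is a star, $D=D(F)$ and $F'\in\mathcal H$, then $D\subseteq F'$ or $\dim(F\cap F')<l$.

(S2) If $F,F'$ are stars with $D=D(F)\ne D'=D(F')$, then $\dim(F\cap F')<l$.

*Proof.* **Part (S1).** Suppose $D\not\subseteq F'$ and $\dim B\ge l$, where $B=F\cap F'$. We produce a member of $I(F)$ with a forbidden trace on $F'$. As $D\cap B=D\cap F'$ has dimension at most $l$, choose $L$ with $D\cap B\subseteq L\subseteq B$, $\dim L=l$. Then $A=D+L$ has dimension at most $2l+1<k$, so $D\subseteq A\subsetneq F$ and $A\in I(F)$. By the modular law $A\cap F'=A\cap B=L+(D\cap B)=L$, of dimension $l$, contradicting Proposition 5(iv).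

**Part (S2).** Suppose $\dim(F\cap F')\ge l$. By (S1), used for both stars, $D\subseteq F'$ and $D'\subseteq F$. Pick $w\in D'\setminus D$ and a hyperplane $A\supseteq D$ of $F$ with $w\notin A$. Then $A\in I(F)$. By Proposition 5(iii) with $W=F'$ there is $F''\in\mathcal H$ with $F''\cap F'=A\cap F'$. This space contains $D$, so it has dimension at least $l+1$, and it does not contain $w$. Since $w\in F'$, we get $w\notin F''$, so $D'\not\subseteq F''$. Now (S1) for the star $F'$ gives $\dim(F'\cap F'')<l$, a contradiction. $\blacksquare$

## 9. Projections of sets of tuples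

To compare many clusters with one we need to know that a set of $m$-tuples cannot have small projections. This is Shearer's inequality (Chung–Graham–Frankl–Shearer, JCTA 43 (1986)): if $\mathcal T\subseteq X_1\times\dots\times X_m$ is finite and every $i\in\{1,\dots,m\}$ lies in at least $r$ members of a family $\mathcal S$ of subsets of $\{1,\dots,m\}$, then $|\mathcal T|^r\le\prod_{S\in\mathcal S}|\mathrm{proj}_S\mathcal T|$. We need only the following case.

**Lemma 8.** If $1\le l\le m$ and all projections of $\mathcal T$ onto $l$ coordinates have size at most $N$, then $|\mathcal T|\le N^{m/l}$.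

*Proof.* Let $\mathcal T\neq\emptyset$ and let $X=(X_1,\dots,X_m)$ be uniformly distributed on $\mathcal T$, so that its entropy is $\mathsf H(X)=\log|\mathcal T|$. For an $l$-set $S$ of coordinates, the chain rule and the fact that more conditioning does not increase entropy give
$$\log N\ge\mathsf H(X_S)=\sum_{i\in S}\mathsf H\bigl(X_i\mid X_j,\ j\in S,\ j<i\bigr)\ge\sum_{i\in S}\mathsf H\bigl(X_i\mid X_j,\ j<i\bigr).$$
Sum over all $l$-sets $S$. Each $i$ lies in a proportion $l/m$ of them, so averaging gives $\log N\ge\frac lm\sum_i\mathsf H(X_i\mid X_j,j<i)=\frac lm\log|\mathcal T|$. $\blacksquare$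

For $m=2$, $l=1$ this says that a set of pairs with at most $N$ first and at most $N$ second entries has at most $N^2$ elements.

## 10. Almost all members share one $(l+1)$-space

We begin the proof of Theorem 1. Let $g:=|\mathcal F|$ and suppose $g\ge f$. We shall show that $\mathcal F$ is the family of all $k$-spaces containing some $(l+1)$-space $D$. Since such families satisfy the hypothesis and have $f$ members, this proves the theorem.

**Step 0 (constants).** This step fixes the sizes of all error terms. Let
$$c=6k^3+k^2+k+4,\qquad\delta=q^{-c}.$$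
Recall $\kappa=\prod_{i<m}(1-q^{i+l+1-n})$ and (3). As the exponents $i+l+1$ run from $l+1$ to $k-1$, we have $1\ge\kappa\ge1-\sum_{i<m}q^{i+l+1-n}\ge1-q^{k-n}$. Since $k\ge2$ and $n\ge11k^5$, the following hold.

* $2q^{k-n}\le\delta$, because $k+1+c\le 11k^5$. Hence $1-\kappa\le\delta$ and $1/\kappa\le1+2q^{k-n}\le1+\delta$.
* $\Lambda(k,c)q^{k^2-n}\le\delta$. This needs $k^2(2k^2+k+c+2)+k^2+c=6k^5+3k^4+8k^3+8k^2+k+4\le11k^5$. For $k\ge2$ the left side is at most $\bigl(6+\frac32+2+1+\frac1{16}+\frac18\bigr)k^5$, and the bracket is less than $11$. The first item follows from this one, as $k+1+c$ is less than this left side.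
* $\Lambda(k,1)q^{-n}\le q^{-3k^2-8}$. This needs $k^2(2k^2+k+3)+3k^2+8=2k^4+k^3+6k^2+8\le11k^5$, and the left side is at most $\bigl(1+\frac14+\frac34+\frac14\bigr)k^5$.
* $n\ge2k+1$.

Also $E\le q^{k^2}$, since $(l+1)m\le k^2$.

**Step A (counting own $m$-spaces).** This step shows that $g$ is hardly larger than $f$ and that nearly all members are stars. Apply Sections 7 and 8 to $\mathcal H=\mathcal F$ with this $c$. At most $\delta g$ members are bad. Every thin member has an own $(m-1)$-space, so by Proposition 5(v) the number of thin members is at most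
$$\Lambda(k,c)\binom n{m-1}\le\Lambda(k,c)q^{n(m-1)}\le\Lambda(k,c)q^{k^2-n}f\le\delta f,$$
where we used $f\ge q^{m(n-k)}$ and $mk\le k^2$. Let $\sigma$ be the number of stars and $\nu$ the number of thick non-stars. By Lemma 6 the sets of own $m$-spaces of distinct thick members are disjoint. A star has $E$ of them and a thick non-star at least $E+1$. With (3),
$$E\sigma+(E+1)\nu\le\binom nm\le\frac{Ef}\kappa\le(1+\delta)Ef .$$
So $\sigma+\nu+\nu/E\le(1+\delta)f$. On the other hand $\sigma+\nu\ge(1-\delta)g-\delta f\ge(1-2\delta)f$. Combining these,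
$$g\le\frac{1+2\delta}{1-\delta}f\le(1+4\delta)f,\qquad\nu\le3E\delta f,\qquad\sigma\ge(1-5E\delta)f.\tag{7}$$
The second inequality in the bound on $g$ uses $\delta\le\frac14$; the bound on $\sigma$ is $(1-2\delta)f-3E\delta f$ and $E\ge1$.

**Step B (one center dominates).** The stars fall into clusters according to $D(F)$, and this step shows that one cluster contains almost everything. For an $(l+1)$-space $D$ let $\mathcal G_D$ be the set of stars $F$ with $D(F)=D$, so $\sum_D|\mathcal G_D|=\sigma$. Let
$$\mathcal T_D=\{(u_1,\dots,u_m)\in V^m:D+\langle u_1,\dots,u_m\rangle\in\mathcal G_D\}.$$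
By (2) each $F\in\mathcal G_D$ contributes exactly $E\beta_m$ tuples, and by (3)
$$a_D:=|\mathcal T_D|q^{-nm}=|\mathcal G_D|\,E\beta_mq^{-nm}=\frac{\kappa|\mathcal G_D|}f,\qquad a_D\le1.$$
Let $\mu=\max_Da_D$.

If $l=0$, then (S2) says that stars with different centers would meet in negative dimension, which is impossible. So only one $\mathcal G_D$ is nonempty, and $\mu=\sum_Da_D\ge(\sum_Da_D)^m$, as $\mu\le1$.

If $l\ge1$, let $\mathcal T_D'\subseteq V^l$ be the union of all projections of $\mathcal T_D$ to $l$ coordinates. Its elements are independent $l$-tuples, each spanning an $l$-space inside a member of $\mathcal G_D$. By (S2) members of different $\mathcal G_D$ have no common $l$-space, so the sets $\mathcal T_D'$ are pairwise disjoint, and $b_D:=|\mathcal T_D'|q^{-nl}$ satisfies $\sum_Db_D\le1$. Lemma 8 gives $a_Dq^{nm}\le(b_Dq^{nl})^{m/l}$, that is, $a_D^{l/m}\le b_D$. Hence $a_D=a_D^{1-l/m}a_D^{l/m}\le\mu^{1-l/m}b_D$, and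
$$\sum_Da_D\le\mu^{1-l/m}\le\mu^{1/m},$$
because $l\le m-1$ and $\mu\le1$. So $\mu\ge(\sum_Da_D)^m$ again.

By (7), $\sum_Da_D=\kappa\sigma/f\ge(1-\delta)(1-5E\delta)\ge1-6E\delta$, where $6E\delta\le q^{3+k^2-c}<1$. By Bernoulli's inequality $\mu\ge(1-6E\delta)^m\ge1-6mE\delta$. Fix $D$ with $a_D=\mu$. Then
$$|\mathcal F[D]|\ge|\mathcal G_D|=\frac{f\mu}{\kappa}\ge(1-6mE\delta)f.\tag{8}$$

## 11. Members not containing $D$ cost more than they bring

The family is now nearly $\{F:F\supseteq D\}$, and we must exclude a small exceptional part. Each exceptional member forbids many $k$-spaces through $D$. The comparison is made through the number of $l$-spaces (modulo a fixed space $J$) that lie in exceptional members: this number bounds the gain from above in Step D and the loss from below in Step E.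

**Step C (the exceptional family).** This step sets up the exceptional family so that its members meet $D$ in the same space. Let $\mathcal H=\mathcal F\setminus\mathcal F[D]$. By (7) and (8),
$$|\mathcal H|\le(1+4\delta)f-(1-6mE\delta)f\le\zeta f,\qquad\zeta=10mE\delta\le q^{4+k+k^2-c}=q^{-6k^3},$$
using $10\le q^4$, $m\le k\le q^k$ and $E\le q^{k^2}$. As $m\le k$, we have $\zeta^{1/m}\le q^{-6k^2}$. If $\mathcal H=\emptyset$, then $\mathcal F\subseteq\{F:F\supseteq D\}$, and $g\ge f$ forces equality, as desired. Suppose from now on that $\mathcal H\ne\emptyset$; we derive a contradiction.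

For $F'\in\mathcal H$ we have $\dim(D\cap F')\le l$. As $D$ has at most $q^{(l+1)^2}\le q^{k^2}$ subspaces, there is $J\le D$ with $j:=\dim J\le l$ such that
$$\mathcal H_J=\{F'\in\mathcal H:D\cap F'=J\}\quad\text{satisfies}\quad|\mathcal H_J|\ge q^{-k^2}|\mathcal H|>0.$$
Put $l'=l-j$, $k'=k-j$, $V'=V/J$ and $\mathcal H'=\{F'/J:F'\in\mathcal H_J\}$. This is a family of $k'$-spaces of $V'$, no two distinct members meeting in dimension $l'$. Moreover $k'\ge2l+2-j\ge2l'+2$ and $k'-l'-1=m$. So Sections 7 and 8 apply to $\mathcal H'$ with the same $m$. Let $\mathcal L'$ be the set of $l'$-subspaces of members of $\mathcal H'$; it is nonempty.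

**Step D (upper bound for $|\mathcal H|$).** We bound $|\mathcal H|$ by a small multiple of $q^{n(m-l')}|\mathcal L'|$. Apply Sections 7 and 8 to $\mathcal H'$ with parameters $k',l'$ and the constant $1$ in place of $c$. At most $q^{-1}|\mathcal H'|$ members are bad, so at least half of $\mathcal H'$ is good.

Each thin member has an own $(m-1)$-space $W$, and each $W$ serves at most $\Lambda(k',1)\le\Lambda(k,1)$ members. Since $l'\le m-1$, such a $W$ contains an $l'$-space, which is a member of $\mathcal L'$. So there are at most $q^{n(m-1-l')}|\mathcal L'|$ spaces $W$, and at most $\Lambda(k,1)q^{n(m-1-l')}|\mathcal L'|$ thin members.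

Each thick member $F$ has an own $m$-space $U_F$ by Lemma 4(a), and the $U_F$ are distinct by Lemma 6. Let $\mathcal T\subseteq V'^m$ be the set of all ordered bases of all these $U_F$. Then
$$|\mathcal T|\le|\mathcal H|\beta_m\le\zeta f\beta_m\le\zeta q^{nm},$$
where $f\beta_m\le q^{nm}$ is read off from (1). If $l'\ge1$, the elements of a projection of $\mathcal T$ to $l'$ coordinates are ordered bases of members of $\mathcal L'$, so the projection has size at most $|\mathcal L'|\beta_{l'}\le|\mathcal L'|q^{k^2}$. Lemma 8 gives $|\mathcal T|^{l'/m}\le|\mathcal L'|q^{k^2}$, whence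
$$|\mathcal T|=|\mathcal T|^{1-l'/m}|\mathcal T|^{l'/m}\le(\zeta q^{nm})^{1-l'/m}|\mathcal L'|q^{k^2}\le\zeta^{1/m}q^{k^2}q^{n(m-l')}|\mathcal L'|,$$
using $1-l'/m\ge1/m$ and $\zeta\le1$. For $l'=0$ we have $|\mathcal L'|=1$, and the same bound follows from $|\mathcal T|\le\zeta q^{nm}$. The number of thick members is at most $|\mathcal T|$.

By Step 0, $\Lambda(k,1)q^{-n}\le q^{-3k^2-8}$, and by Step C, $\zeta^{1/m}q^{k^2}\le q^{-5k^2}\le q^{-3k^2-8}$ since $k\ge2$. So there are at most $2q^{-3k^2-8}q^{n(m-l')}|\mathcal L'|$ good members, and
$$|\mathcal H|\le q^{k^2}|\mathcal H_J|\le q^{k^2}\cdot2\cdot2q^{-3k^2-8}q^{n(m-l')}|\mathcal L'|\le q^{-2k^2-6}q^{n(m-l')}|\mathcal L'|.\tag{9}$$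

**Step E (missing spaces).** This step bounds from below the number of $k$-spaces through $D$ that $\mathcal F$ cannot contain. Let $\mathcal M$ be the set of $k$-spaces $G\supseteq D$ with $G\notin\mathcal F$, so $|\mathcal F[D]|=f-|\mathcal M|$. A member of $\mathcal L'$ has the form $L/J$ with $J\subseteq L\subseteq F'$ for some $F'\in\mathcal H_J$ and $\dim L=l$. Since $D\cap F'=J\subseteq L$, we have $D\cap L=J$. Therefore
$$d:=\dim(D+L)=2l+1-j<k,\qquad k-d=m-l',\qquad(D+L)\cap F'=L+(D\cap F')=L,$$
the last by the modular law.

If $G\supseteq D+L$ is a $k$-space with $G\cap F'=L$, then $\dim(G\cap F')=l<k$, so $G\ne F'$ and $G\notin\mathcal F$; thus $G\in\mathcal M$. Any other $k$-space $G\supseteq D+L$ contains a point $P\subseteq F'$ with $P\not\subseteq L$, and then $P\not\subseteq D+L$ since $(D+L)\cap F'=L$. The number of these $G$ is at most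
$$[k]\binom{n-d-1}{k-d-1}=[k]\,\frac{q^{k-d}-1}{q^{n-d}-1}\binom{n-d}{k-d}\le q^k\cdot q^{k-n}\binom{n-d}{k-d}\le\frac12\binom{n-d}{k-d},$$
since $n\ge2k+1$. So each $L$ yields at least $\frac12\binom{n-d}{k-d}\ge\frac12q^{(m-l')(n-k)}$ elements $G\in\mathcal M$ with $G\supseteq L$. Each $G$ contains at most $\binom kl\le q^{lk}$ spaces $L$. As $k(m-l')+lk\le k(m+l)\le k^2$, counting pairs $(L,G)$ gives
$$|\mathcal M|\ge\tfrac12q^{(m-l')(n-k)-lk}|\mathcal L'|\ge q^{-k^2-1}q^{n(m-l')}|\mathcal L'|.\tag{10}$$
Since $\mathcal L'\ne\emptyset$ and $-k^2-1>-2k^2-6$, comparison of (10) with (9) gives $|\mathcal M|>|\mathcal H|$. Hence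
$$g=|\mathcal F[D]|+|\mathcal H|=f-|\mathcal M|+|\mathcal H|<f,$$
contradicting $g\ge f$. So $\mathcal H=\emptyset$, and $\mathcal F=\{F:F\supseteq D\}$ as noted in Step C. This proves Theorem 1, and with it the conjecture, with $n_0(k)=11k^5$. $\blacksquare$
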